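\title{Jacobians of threshold graphs, one prime at a time}

\begin{abstract}
The Jacobian (sandpile group) of a connected threshold graph on $n$ vertices has order $\phi_2\cdots\phi_{n-1}$, where $\phi_k$ is the degree of the $k$th vertex, increased by one if that vertex is heavy. Christianson and Reiner conjectured a rule for grouping these numbers into cyclic factors. We show that the conjecture is false, and that the rule becomes correct when it is applied separately at each prime. This determines the Jacobian of every connected threshold graph and gives an exact criterion for the conjectured isomorphism. The conjecture holds for graphs with at most $20$ vertices and fails for some graph on $n$ vertices for every $n\ge 21$; we list the counterexamples on $21$ vertices.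
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The Jacobian of a graph}
Let $G$ be a finite connected graph with vertex set $V$. A \emph{divisor} is an element $f=\sum_v f(v)e_v$ of the free abelian group $\mathbb{Z}^V$, its \emph{degree} is $\sum_v f(v)$, and $\operatorname{Div}^0(G)$ is the group of divisors of degree $0$. The \emph{Laplacian} is the linear map $L\colon\mathbb{Z}^V\to\mathbb{Z}^V$ given by
\[
Le_v=\deg(v)e_v-\sum_{w\sim v}e_w,\qquad\text{equivalently}\qquad (Lf)(v)=\deg(v)f(v)-\sum_{w\sim v}f(w),
\]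
where $w\sim v$ means that $w$ is adjacent to $v$. It kills the all-ones vector $\mathbf{1}$, and its image lies in $\operatorname{Div}^0(G)$. The \emph{Jacobian} of $G$, also called the Picard group, sandpile group or critical group, is
\[
\operatorname{Jac}(G)=\operatorname{Div}^0(G)/L\mathbb{Z}^V ;
\]
equivalently, it is the torsion part of the cokernel of $L$. Its order is the number of spanning trees of $G$. When that number has a product formula, one asks how the factors are distributed among the cyclic summands of the group.

\subsection*{Threshold graphs}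
A \emph{threshold graph} is built by adding vertices $v_1,\dots,v_n$ one at a time, each marked \emph{heavy} (H) or \emph{light} (L): a heavy vertex is joined to all vertices already present, a light vertex to none. We describe $G$ by the word formed by the types of $v_1,\dots,v_n$. For $n\ge2$ the last vertex is adjacent to all others if it is heavy and isolated if it is light, so $G$ is connected exactly when $v_n$ is heavy. The isomorphism class of $G$ determines the types of $v_2,\dots,v_n$: connectedness gives the type of $v_n$; any two vertices adjacent to all others, or any two isolated vertices, are exchanged by an automorphism, so $G-v_n$ is determined up to isomorphism; now induct. The type of $v_1$ has no effect on $G$, and we always give $v_1$ the type of $v_2$.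

Put $\phi(v)=\deg(v)$ if $v$ is light and $\phi(v)=\deg(v)+1$ if $v$ is heavy, and write $\phi_k=\phi(v_k)$. Let $h_k$ be the number of heavy vertices among $v_{k+1},\dots,v_n$. The neighbors of $v_k$ are the later heavy vertices and, if $v_k$ is heavy, the $k-1$ earlier vertices. Hence
\begin{equation}\label{eq:phi}
\phi_k=h_k\ \text{ if $v_k$ is light},\qquad \phi_k=k+h_k\ \text{ if $v_k$ is heavy}.
\end{equation}
Unless stated otherwise, $G$ is a connected threshold graph with $n\ge3$ vertices; for $n\le2$ all groups below are trivial. Since $v_n$ is heavy, $\phi_k\ge h_k\ge1$ for $k\le n-1$.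

\subsection*{The conjecture}
We will see in Section~\ref{sec:pres} that $\operatorname{Jac}(G)$ has a filtration with successive quotients $\mathbb{Z}/\phi_2,\dots,\mathbb{Z}/\phi_{n-1}$, so its order is $\phi_2\cdots\phi_{n-1}$, and the question is which of these extensions split. For the complete graph $K_n$, with word $\mathrm{H}^n$, all $\phi_k$ equal $n$ and $\operatorname{Jac}(K_n)\cong(\mathbb{Z}/n)^{n-2}$: equal neighbors stay apart. For $K_4$ minus an edge, with word LLHH, we have $\phi_2=2$, $\phi_3=4$ and the Jacobian is $\mathbb{Z}/8$: unequal neighbors are glued into one cyclic group. (Both groups are computed in Example~\ref{ex:small}.) For coprime neighbors the distinction is empty, since $\mathbb{Z}/a\oplus\mathbb{Z}/b\cong\mathbb{Z}/ab$ when $\gcd(a,b)=1$. This suggests the following rule.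

Let $\Gamma$ be the graph on $\{v_2,\dots,v_{n-1}\}$ in which $v_k$ and $v_{k+1}$ are joined when $\phi_k$ and $\phi_{k+1}$ are unequal and not coprime. Its components are paths $P_1,\dots,P_m$, possibly single vertices. Put
\[
N_j=\prod_{v\in P_j}\phi(v),\qquad A(G)=\bigoplus_{j=1}^m\mathbb{Z}/N_j .
\]
A \emph{bad sequence} is a triple of consecutive vertices $v_{k-1},v_k,v_{k+1}$ of types HLH or LHL. It is known, by Christianson and Reiner, that $A(G)\cong\operatorname{Jac}(G)$ when $G$ has no bad sequence. The problem, which we take from \cite{source}, is to decide the following.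

\begin{quote}
\textbf{Conjecture} (Christianson and Reiner). \emph{For every connected threshold graph $G$, we have $A(G)\cong\operatorname{Jac}(G)$.}
\end{quote}

\subsection*{Results}

\begin{theorem}\label{thm:counter}
Let $G$ be the threshold graph on $21$ vertices with $v_1,\dots,v_5$ light, $v_6$ heavy, $v_7$ light and $v_8,\dots,v_{21}$ heavy. Then $\operatorname{Jac}(G)/3\operatorname{Jac}(G)\cong\mathbb{F}_3^{17}$ but $A(G)/3A(G)\cong\mathbb{F}_3^{16}$. In particular $A(G)\not\cong\operatorname{Jac}(G)$, and the conjecture is false.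
\end{theorem}

The correct description is local. For a prime $p$ let $\mathbb{Z}_{(p)}$ be the ring of rational numbers with denominator prime to $p$. For a finite abelian group $M$, the module $M\otimes\mathbb{Z}_{(p)}$ is the Sylow $p$-subgroup of $M$, so two finite abelian groups are isomorphic exactly when these modules are isomorphic for every $p$. For $N\ge1$ we have $(\mathbb{Z}/N)\otimes\mathbb{Z}_{(p)}=\mathbb{Z}_{(p)}/N\mathbb{Z}_{(p)}\cong\mathbb{Z}/p^{\nu_p(N)}$, where $\nu_p(N)$ is the exponent of $p$ in $N$.

Let $\Gamma_p$ be the graph on $\{v_2,\dots,v_{n-1}\}$ in which $v_k$ and $v_{k+1}$ are joined when $\phi_k\ne\phi_{k+1}$ and $p$ divides both. Its components are called \emph{$p$-components}, and for a $p$-component $Q$ we put $\phi_Q=\prod_{v\in Q}\phi(v)$.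

\begin{theorem}\label{thm:local}
Let $G$ be a connected threshold graph and $p$ a prime. Each $p$-component has at most two vertices, and
\[
\operatorname{Jac}(G)\otimes\mathbb{Z}_{(p)}\;\cong\;\bigoplus_{Q}\mathbb{Z}_{(p)}/\phi_Q\mathbb{Z}_{(p)},
\]
where $Q$ runs over all $p$-components.
\end{theorem}

The edge set of $\Gamma$ is the union of the edge sets of the $\Gamma_p$. The conjecture makes one cyclic group out of a whole path of $\Gamma$, although its edges may be present because of different primes. It goes wrong when a prime divides $\phi$ at two vertices of a path that this prime does not itself join.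

\begin{theorem}\label{thm:criterion}
Let $G$ be a connected threshold graph. Then $A(G)\cong\operatorname{Jac}(G)$ if and only if $\gcd(\phi(u),\phi(w))=1$ whenever two distinct vertices $u,w$ lie on the same path $P_j$ and are not adjacent on it. In particular, the isomorphism holds if every $P_j$ has at most $3$ vertices (hence if there is no bad sequence), and it fails if some $P_j$ has at least $7$ vertices.
\end{theorem}

\begin{theorem}\label{thm:range}
The conjecture holds for all connected threshold graphs with $n\le20$ vertices, and for every $n\ge21$ it fails for some graph on $n$ vertices. For $n=21$ the counterexamples are exactly the graphs in which $v_5,v_6,v_7,v_8$ have types $\mathrm{L},\mathrm{H},\mathrm{L},\mathrm{H}$, the vertices $v_9,\dots,v_{21}$ are heavy, and the types of $v_2,v_3,v_4$ are arbitrary.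
\end{theorem}

Since the graph determines the types of $v_2,v_3,v_4$, these are eight pairwise nonisomorphic graphs. Everything rests on a presentation of $\operatorname{Jac}(G)$ by a triangular matrix (Section~\ref{sec:pres}). Theorem~\ref{thm:counter} is read off from it directly (Section~\ref{sec:counter}), Theorem~\ref{thm:local} follows by induction along the matrix (Section~\ref{sec:local}), and the last two theorems are arithmetic consequences (Sections~\ref{sec:criterion} and~\ref{sec:range}).

\section{A triangular presentation}\label{sec:pres}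

Write $e_k=e_{v_k}$. The quotient $\operatorname{Div}^0(G)/L\mathbb{Z}^V$ involves two different lattices. To exploit eigenvectors of $L$ we want a single lattice $\Lambda$, stable under $L$, with $\operatorname{Jac}(G)\cong\Lambda/L\Lambda$. The vertex $v_n$, which is adjacent to all others, provides one; this is the place where connectedness enters.

\begin{lemma}\label{lem:lattice}
Let $\Lambda=\{f\in\operatorname{Div}^0(G): f(v_n)=0\}$. Then $L\Lambda\subset\Lambda$ and $\operatorname{Jac}(G)\cong\Lambda/L\Lambda$.
\end{lemma}

\begin{proof}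
Since $v_n$ is adjacent to every other vertex,
\begin{equation}\label{eq:vn}
(Lf)(v_n)=-\sum_{k<n}f(v_k)\qquad\text{whenever } f(v_n)=0 .
\end{equation}
For $f\in\Lambda$ the right side is $0$, and $Lf$ has degree $0$, so $L\Lambda\subset\Lambda$. Consider the natural map $\Lambda\to\operatorname{Div}^0(G)/L\mathbb{Z}^V$. It is surjective: if $g\in\operatorname{Div}^0(G)$ and $c=g(v_n)$, then $g+L(ce_1)$ has degree $0$ and vanishes at $v_n$ by \eqref{eq:vn}. Its kernel is $\Lambda\cap L\mathbb{Z}^V$, which contains $L\Lambda$. Conversely, let $Lf\in\Lambda$. Subtracting $f(v_n)\mathbf{1}$ from $f$ does not change $Lf$, so we may assume $f(v_n)=0$. Then \eqref{eq:vn} shows that $f$ has degree $0$, that is, $f\in\Lambda$.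
\end{proof}

The differences $b_k=e_k-e_{k-1}$ with $2\le k\le n-1$ form a basis of $\Lambda$. This basis suits $L$, because consecutive vertices of the same type have the same neighbors apart from each other, which makes $b_k$ an eigenvector. When the types differ, the neighborhoods differ by $v_1,\dots,v_{k-2}$, and the error term turns out to be one of the divisors
\[
s_k=\sum_{i<k}(e_k-e_i)=ke_k-\sigma_k,\qquad\text{where }\sigma_k=e_1+\dots+e_k .
\]
We have $s_1=0$, and $s_k=(k-1)e_k-\sigma_{k-1}$ together with $s_{k-1}=(k-1)e_{k-1}-\sigma_{k-1}$ gives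
\begin{equation}\label{eq:s}
s_k=s_{k-1}+(k-1)b_k,\qquad\text{so that}\qquad s_k=b_2+2b_3+\dots+(k-1)b_k .
\end{equation}
To record changes of type, put $\varepsilon_k=0$ if $v_{k-1},v_k$ have the same type, $\varepsilon_k=+1$ if their types are LH, and $\varepsilon_k=-1$ if their types are HL. By our convention on $v_1$, $\varepsilon_2=0$.

\begin{lemma}\label{lem:key}
For $2\le k\le n$, with $b_n=e_n-e_{n-1}$:
\begin{itemize}
\item[(a)] $\phi_k-\phi_{k-1}=\varepsilon_k(k-1)$; in particular $\phi_k\ne\phi_{k-1}$ if and only if $v_{k-1}$ and $v_k$ have different types;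
\item[(b)] $Lb_k=\phi_kb_k+\varepsilon_ks_{k-1}$;
\item[(c)] $Ls_k=\phi_ks_k$;
\item[(d)] if $k<n$ and $v_{k-1},v_k,v_{k+1}$ have types $\mathrm{HLH}$, then $\phi_{k+1}=\phi_{k-1}+1$; if they have types $\mathrm{LHL}$, then $\phi_{k+1}=\phi_{k-1}-1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\eta_k$ be the sum of the $e_j$ over heavy $v_j$ with $j>k$. If $v_k$ is light, then $Le_k=\phi_ke_k-\eta_k$. If $v_k$ is heavy, then $Le_k=(\phi_k-1)e_k-\sigma_{k-1}-\eta_k=\phi_ke_k-\sigma_k-\eta_k$. Also $\eta_{k-1}=\eta_k$ and $h_{k-1}=h_k$ if $v_k$ is light, while $\eta_{k-1}=\eta_k+e_k$ and $h_{k-1}=h_k+1$ if $v_k$ is heavy. We prove (a) and (b) for each pair of types of $v_{k-1},v_k$, using \eqref{eq:phi}.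

\emph{Types} LL. Here $\phi_{k-1}=h_{k-1}=h_k=\phi_k$, and the terms $\eta$ cancel, so $Lb_k=\phi_kb_k$.

\emph{Types} HH. Here $\phi_{k-1}=(k-1)+(h_k+1)=\phi_k$, and $\sigma_k+\eta_k=\sigma_{k-1}+e_k+\eta_k=\sigma_{k-1}+\eta_{k-1}$, so $Lb_k=\phi_kb_k$.

\emph{Types} HL. Here $\phi_{k-1}=(k-1)+h_k=\phi_k+(k-1)$, and
\[
Lb_k=\phi_ke_k-\phi_{k-1}e_{k-1}+\sigma_{k-1}=\phi_kb_k-\bigl((k-1)e_{k-1}-\sigma_{k-1}\bigr)=\phi_kb_k-s_{k-1}.
\]

\emph{Types} LH. Here $\phi_{k-1}=h_k+1$ and $\phi_k=k+h_k=\phi_{k-1}+(k-1)$. Since $-\sigma_k-\eta_k+\eta_{k-1}=-\sigma_{k-1}$,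
\[
Lb_k=\phi_ke_k-\phi_{k-1}e_{k-1}-\sigma_{k-1}=\phi_kb_k+\bigl((k-1)e_{k-1}-\sigma_{k-1}\bigr)=\phi_kb_k+s_{k-1}.
\]

Part (c) follows by induction from $s_1=0$: by \eqref{eq:s}, (b) and (a),
\[
Ls_k=\phi_{k-1}s_{k-1}+(k-1)\phi_kb_k+(k-1)\varepsilon_ks_{k-1}=\phi_ks_{k-1}+\phi_k(k-1)b_k=\phi_ks_k .
\]
In (d) we have $\varepsilon_k=-\varepsilon_{k+1}$, so $\phi_{k+1}-\phi_{k-1}=\varepsilon_{k+1}k+\varepsilon_k(k-1)=\varepsilon_{k+1}$, which is $+1$ for HLH and $-1$ for LHL.
\end{proof}

Part (c) explains the numbers $\phi_k$: the vectors $\mathbf{1},s_2,\dots,s_n$ are linearly independent eigenvectors of $L$ with eigenvalues $0,\phi_2,\dots,\phi_n$. If $s_2,\dots,s_{n-1}$ were a basis of $\Lambda$, the Jacobian would be $\bigoplus_k\mathbb{Z}/\phi_k$. By \eqref{eq:s} they span a sublattice of index $(n-2)!$, and this defect is the source of all gluing.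

Parts (a) and (d) control the paths of $\Gamma$.

\begin{corollary}\label{cor:alt}
Along a path $P_j$ the types alternate. From one heavy vertex of $P_j$ to the next, $\phi$ increases by $1$; from one light vertex of $P_j$ to the next, $\phi$ decreases by $1$. In particular, vertices at distance $2$ on $P_j$ have coprime values of $\phi$.
\end{corollary}

\begin{proof}
Adjacent vertices of $P_j$ are consecutive vertices of $G$ with unequal $\phi$, so their types differ by Lemma~\ref{lem:key}(a). Now apply Lemma~\ref{lem:key}(d).
\end{proof}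

For $1\le k\le n-1$ let $\Lambda_k$ be the span of $b_2,\dots,b_k$. By Lemma~\ref{lem:key}(b) and \eqref{eq:s}, $L\Lambda_k\subset\Lambda_k$, and we put $M_k=\Lambda_k/L\Lambda_k$, so $M_1=0$.

\begin{proposition}\label{prop:pres}
For $2\le k\le n-1$, the group $M_k$ has generators $b_2,\dots,b_k$ and relations
\[
(R_i)\qquad \phi_ib_i=-\varepsilon_is_{i-1}\qquad(2\le i\le k),
\]
and $M_{n-1}\cong\operatorname{Jac}(G)$. Moreover:
\begin{itemize}
\item[(a)] $M_{k-1}$ embeds in $M_k$ with quotient $\mathbb{Z}/\phi_k$, so $|\operatorname{Jac}(G)|=|A(G)|=\phi_2\cdots\phi_{n-1}$;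
\item[(b)] $\phi_ks_k=0$ in $M_k$;
\item[(c)] if $\varepsilon_k\ne0$, then $(R_k)$ reads $s_{k-1}=-\varepsilon_k\phi_kb_k$, and it implies $s_k=-\varepsilon_k\phi_{k-1}b_k$.
\end{itemize}
\end{proposition}

\begin{proof}
The subgroup $L\Lambda_k$ is spanned by $Lb_2,\dots,Lb_k$, which are given by Lemma~\ref{lem:key}(b), and $\Lambda_{n-1}=\Lambda$. For (a), suppose $\mu\in\Lambda_k$ and $L\mu\in\Lambda_{k-1}$. The coefficient of $b_k$ in $L\mu$ is $\phi_k\ne0$ times its coefficient in $\mu$, so $\mu\in\Lambda_{k-1}$; this is the injectivity of $M_{k-1}\to M_k$. Setting $b_2,\dots,b_{k-1}$ equal to $0$ leaves the generator $b_k$ and the relation $\phi_kb_k=0$. For (b), $\phi_ks_k=Ls_k$ with $s_k\in\Lambda_k$. For (c), multiply $(R_k)$ by $-\varepsilon_k$; then $k-1=\varepsilon_k(\phi_k-\phi_{k-1})$ and \eqref{eq:s} give $s_k=-\varepsilon_k\phi_kb_k+\varepsilon_k(\phi_k-\phi_{k-1})b_k=-\varepsilon_k\phi_{k-1}b_k$.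
\end{proof}

So a new generator interacts with the earlier ones only at a change of type, and then only through the single element $s_{k-1}$.

\begin{example}\label{ex:small}
(i) For $K_n$ all $\varepsilon_k$ vanish, the relations are $nb_k=0$, and $\operatorname{Jac}(K_n)\cong(\mathbb{Z}/n)^{n-2}$.

(ii) For the word LLHH ($K_4$ minus an edge) the relations are $2b_2=0$ and $4b_3=-s_2=-b_2$. Eliminating $b_2$ leaves $8b_3=0$, so the Jacobian is $\mathbb{Z}/8$.

(iii) For the word LLLHHH ($K_6$ minus a triangle) we have $\phi_2,\dots,\phi_5=3,3,6,6$, and the relations are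
\[
3b_2=0,\qquad 3b_3=0,\qquad 6b_4=-s_3=-(b_2+2b_3),\qquad 6b_5=0 .
\]
The third relation involves both $b_2$ and $b_3$. Replace the generator $b_2$ by $s_3=b_2+2b_3$; the first two relations are equivalent to $3s_3=0$, $3b_3=0$. Now $s_3$ generates a direct summand $\mathbb{Z}/3$ of $M_3$, and eliminating it as in (ii) gives $18b_4=0$. The Jacobian is $\mathbb{Z}/3\oplus\mathbb{Z}/18\oplus\mathbb{Z}/6$, which is $A(G)$. This change of basis, which prepares $s_{k-1}$ as a direct summand before it is glued to $b_k$, is the main step in the proof of Theorem~\ref{thm:local}.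
\end{example}

\section{The counterexample}\label{sec:counter}

We want a path of $\Gamma$ with a prime $p$ that divides $\phi$ at two nonadjacent vertices. By Corollary~\ref{cor:alt} these vertices cannot be at distance $2$, so the shortest possibility is a path on four vertices whose ends share a prime.

\begin{lemma}\label{lem:values}
Suppose that $v_5,v_6,v_7,v_8$ have types $\mathrm{L},\mathrm{H},\mathrm{L},\mathrm{H}$ and that exactly $13$ heavy vertices follow $v_8$. Then $\phi_5,\phi_6,\phi_7,\phi_8=15,20,14,21$, and $v_5,v_6,v_7,v_8$ are consecutive vertices of one path $P_j$.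
\end{lemma}

\begin{proof}
We have $h_8=13$, $h_7=h_6=14$ and $h_5=15$, so \eqref{eq:phi} gives $\phi_5=15$, $\phi_6=6+14$, $\phi_7=14$, $\phi_8=8+13$. The greatest common divisors of consecutive values are $5$, $2$, $7$.
\end{proof}

The three edges are due to the primes $5,2,7$, while $3$ divides the two end values and neither middle value. So we test the conjecture at $p=3$, using the \emph{$p$-rank} $\operatorname{rank}_pM=\dim_{\mathbb{F}_p}M/pM$. If $M$ is a direct sum of finite cyclic groups, its $p$-rank is the number of summands of order divisible by $p$; if $M$ is given by generators and relations, then $M/pM$ is the $\mathbb{F}_p$-vector space with the same generators and relations.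

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Lemma~\ref{lem:values} applies, and Lemma~\ref{lem:key}(a) gives $\phi_2=\dots=\phi_5=15$ and $\phi_8=\dots=\phi_{20}=21$. Equal neighbors are not joined in $\Gamma$, so its components are the path $v_5v_6v_7v_8$ and the single vertices $v_2,v_3,v_4,v_9,\dots,v_{20}$. Since $15\cdot20\cdot14\cdot21=88200$,
\begin{equation}\label{eq:A}
A(G)=(\mathbb{Z}/15)^3\oplus\mathbb{Z}/88200\oplus(\mathbb{Z}/21)^{12}.
\end{equation}
All $3+1+12=16$ summands have order divisible by $3$, so $\operatorname{rank}_3A(G)=16$.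

The group $\operatorname{Jac}(G)$ has the $19$ generators $b_2,\dots,b_{20}$. The nonzero signs are $\varepsilon_6=+1$, $\varepsilon_7=-1$, $\varepsilon_8=+1$. By Proposition~\ref{prop:pres}(c), $(R_6)$ implies $s_6=-15b_6$ and $(R_7)$ implies $s_7=20b_7$. Substituting these into $(R_7)$, which is $14b_7=s_6$, and $(R_8)$, which is $21b_8=-s_7$, we obtain the equivalent system
\begin{gather*}
15b_k=0\quad(2\le k\le5),\qquad 21b_k=0\quad(9\le k\le20),\\
20b_6=-(b_2+2b_3+3b_4+4b_5),\qquad 14b_7=-15b_6,\qquad 21b_8=-20b_7 .
\end{gather*}
Modulo $3$ the relations in the first line are vacuous, and those in the second line become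
\[
b_6=b_2+2b_3+b_5,\qquad -b_7=0,\qquad 0=b_7 .
\]
Only two of these are independent. Hence $\operatorname{Jac}(G)/3\operatorname{Jac}(G)$ has basis $b_2,\dots,b_5,b_8,\dots,b_{20}$ and dimension $19-2=17$.
\end{proof}

The computation shows the mechanism. The generator $b_8$ can reach $b_5$ only through $b_7$, and at the prime $3$ the generator $b_7$ has vanished.

\section{The Sylow subgroups of the Jacobian}\label{sec:local}

Fix a prime $p$ and let $R=\mathbb{Z}_{(p)}$. An integer is a unit of $R$ exactly when $p$ does not divide it; we write $R/N$ for $R/NR$. The first claim of Theorem~\ref{thm:local} is immediate: $\Gamma_p$ is a subgraph of $\Gamma$, and three consecutive vertices in one $p$-component would give two vertices at distance $2$ on a path $P_j$ with values divisible by $p$, against Corollary~\ref{cor:alt}.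

Let $J_k=M_k\otimes R$. The tensor product is right exact, so $J_k$ is the $R$-module with the presentation of Proposition~\ref{prop:pres}. Thus $J_1=0$, $J_{n-1}\cong\operatorname{Jac}(G)\otimes R$, and
\begin{equation}\label{eq:step}
J_k=(J_{k-1}\oplus Rb_k)\big/R(\phi_kb_k+\varepsilon_ks_{k-1}),
\end{equation}
where $Rb_k$ in the numerator is free of rank one. We compute $J_k$ by induction on $k$. The difficulty is that the isomorphism type of $J_{k-1}$ does not determine $J_k$: one must know how $s_{k-1}$ sits in $J_{k-1}$. If $s_{k-1}$ generates a direct summand, gluing produces a cyclic group as in Example~\ref{ex:small}(iii). Otherwise it need not: the group with relations $8b=0$, $2c=2b$ is $\mathbb{Z}/8\oplus\mathbb{Z}/2$, with generators $b$ and $c-b$, and not $\mathbb{Z}/16$. The danger is real, since after a gluing Proposition~\ref{prop:pres}(c) makes $s_k$ a multiple of $pb_k$; in Example~\ref{ex:small}(ii), $s_3=-2b_3$ does not generate a summand of $\mathbb{Z}/8$. Two facts rescue the induction: a second gluing at $p$ cannot follow immediately, and the summand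 is restored at the next vertex with $p\mid\phi$. We use the following observations, valid for $2\le k\le n-1$.
\begin{itemize}
\item[(U)] \emph{If $\phi_k$ is a unit, then $s_k=0$ in $J_k$.} This follows from $\phi_ks_k=0$.
\item[(G)] \emph{If $v_{k-1}$ and $v_k$ are joined in $\Gamma_p$, then $p\mid k-1$.} Indeed $k-1=\pm(\phi_k-\phi_{k-1})$ by Lemma~\ref{lem:key}(a).
\item[(S)] \emph{If $J_k=J_{k-1}\oplus Rb_k$ with $Rb_k\cong R/\phi_k$ and $k-1$ is a unit, then $J_k=J_{k-1}\oplus Rs_k$ with $Rs_k\cong R/\phi_k$.} Indeed $b_k=(k-1)^{-1}(s_k-s_{k-1})$, so $J_{k-1}+Rs_k=J_k$. If $rs_k\in J_{k-1}$ with $r\in R$, then $r(k-1)b_k=rs_k-rs_{k-1}$ lies in $J_{k-1}\cap Rb_k=0$, so $\phi_k\mid r$ and $rs_k=0$. Hence the sum is direct and the annihilator of $s_k$ is $\phi_kR$.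
\end{itemize}

Let $\mathcal{Q}_k$ be the set of components of the subgraph of $\Gamma_p$ induced on $\{v_2,\dots,v_k\}$. It arises from $\mathcal{Q}_{k-1}$ (empty for $k=2$) by adding $v_k$ either as a new component or to the component of $v_{k-1}$.

\begin{proposition}\label{prop:induct}
For $2\le k\le n-1$:
\begin{itemize}
\item[(i)] $J_k\cong\bigoplus_{Q\in\mathcal{Q}_k}R/\phi_Q$;
\item[(ii)] if $p\mid\phi_k$ and $\{v_k\}\in\mathcal{Q}_k$, then $J_k=C\oplus Rs_k$ with $Rs_k\cong R/\phi_k$ and $C\cong\bigoplus_{Q\in\mathcal{Q}_k,\,Q\ne\{v_k\}}R/\phi_Q$.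
\end{itemize}
\end{proposition}

\begin{proof}
We induct on $k$, starting from $J_1=0$, for which (i) holds with an empty sum.

\emph{Case 1: $\phi_k$ is a unit.} The relation in \eqref{eq:step} expresses $b_k$ as an element of $J_{k-1}$, so $J_k=J_{k-1}$. The new component $\{v_k\}$ contributes $R/\phi_k=0$. So (i) holds, and (ii) is vacuous.

\emph{Case 2: $p\mid\phi_k$ and $\{v_k\}\in\mathcal{Q}_k$.} Either $\varepsilon_k=0$, or $\varepsilon_k\ne0$; in the latter case $k\ge3$ and $\phi_{k-1}\ne\phi_k$, so $\phi_{k-1}$ is a unit, since otherwise $v_{k-1}$ and $v_k$ would be joined, and $s_{k-1}=0$ by (U). In both cases the relation in \eqref{eq:step} is $\phi_kb_k=0$, so $J_k=J_{k-1}\oplus Rb_k$ with $Rb_k\cong R/\phi_k$. This proves (i). For (ii) we must replace $b_k$ by $s_k$. When $k-1$ is a unit, (S) does this with $C=J_{k-1}$. That covers three subcases.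
\begin{itemize}
\item If $k=2$, then $k-1=1$.
\item If $\varepsilon_k\ne0$, then $k-1=\pm(\phi_k-\phi_{k-1})$ with $p\mid\phi_k$ and $p\nmid\phi_{k-1}$, so $k-1$ is a unit.
\item If $k\ge4$ and $v_{k-2},v_{k-1}$ are joined in $\Gamma_p$, then $p\mid k-2$ by (G), so $k-1$ is a unit.
\end{itemize}
In the remaining subcase $k\ge3$, $\varepsilon_k=0$ and $\{v_{k-1}\}\in\mathcal{Q}_{k-1}$. Here $k-1$ may be divisible by $p$, and we use the inductive hypothesis instead. Since $\phi_{k-1}=\phi_k$ is divisible by $p$, (ii) for $k-1$ gives $J_{k-1}=C'\oplus Rs_{k-1}$, so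
\[
J_k=C'\oplus Rs_{k-1}\oplus Rb_k,
\]
where $Rs_{k-1}\oplus Rb_k$ is a free $R/\phi_k$-module with basis $s_{k-1},b_k$. The pair $s_k=s_{k-1}+(k-1)b_k$, $b_k$ is another basis, because the change of basis is triangular with $1$ on the diagonal. Hence $J_k=C\oplus Rs_k$ with $C=C'\oplus Rb_k$ and $Rs_k\cong R/\phi_k$. The summand $Rb_k\cong R/\phi_{k-1}$ accounts for the component $\{v_{k-1}\}$, so $C$ has the required form.

\emph{Case 3: $v_{k-1}$ and $v_k$ are joined in $\Gamma_p$.} Then $k\ge3$, $\varepsilon_k=\pm1$ and $p\mid\phi_{k-1}$. Since $p$-components have at most two vertices, $\{v_{k-1}\}\in\mathcal{Q}_{k-1}$. So (ii) for $k-1$ gives $J_{k-1}=C\oplus Rs_{k-1}$ with $Rs_{k-1}\cong R/\phi_{k-1}$. By \eqref{eq:step}, $J_k$ is the direct sum of $C$ and the module with generators $s_{k-1},b_k$ and relations $\phi_{k-1}s_{k-1}=0$, $s_{k-1}=-\varepsilon_k\phi_kb_k$. Eliminating $s_{k-1}$ leaves $\phi_{k-1}\phi_kb_k=0$. Thus $J_k\cong C\oplus R/\phi_{k-1}\phi_k$, which is (i), and (ii) is vacuous.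
\end{proof}

Part (i) with $k=n-1$ completes the proof of Theorem~\ref{thm:local}.

\begin{example}\label{ex:full}
For the graph of Theorem~\ref{thm:counter}, the vertices $v_2,v_3,v_4$ and $v_9,\dots,v_{20}$ are isolated in every $\Gamma_p$ and contribute $(\mathbb{Z}/15)^3\oplus(\mathbb{Z}/21)^{12}$, as in \eqref{eq:A}. The table compares the contributions of $v_5,\dots,v_8$, with values $15,20,14,21$.
\begin{center}
\begin{tabular}{c|c|c|c}
$p$ & $p$-components with $p\mid\phi_Q$ & $p$-part in $\operatorname{Jac}(G)$ & $p$-part of $\mathbb{Z}/88200$\\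
\hline
$2$ & $\{v_6,v_7\}$ & $\mathbb{Z}/8$ & $\mathbb{Z}/8$\\
$3$ & $\{v_5\},\ \{v_8\}$ & $\mathbb{Z}/3\oplus\mathbb{Z}/3$ & $\mathbb{Z}/9$\\
$5$ & $\{v_5,v_6\}$ & $\mathbb{Z}/25$ & $\mathbb{Z}/25$\\
$7$ & $\{v_7,v_8\}$ & $\mathbb{Z}/49$ & $\mathbb{Z}/49$
\end{tabular}
\end{center}
Since $8\cdot3\cdot25\cdot49=29400$, we obtain
\[
\operatorname{Jac}(G)\cong(\mathbb{Z}/15)^3\oplus\mathbb{Z}/3\oplus\mathbb{Z}/29400\oplus(\mathbb{Z}/21)^{12}.
\]
\end{example}

\section{When the conjectured isomorphism holds}\label{sec:criterion}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]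
Call a $p$-component $Q$ \emph{nontrivial} if $p\mid\phi_Q$. Then $p$ divides $\phi(v)$ for every $v\in Q$: this is the definition if $Q$ is a single vertex, and the condition for the edge if $Q$ has two vertices. Since $\Gamma_p$ is a subgraph of $\Gamma$, each $p$-component lies in a single path $P_j$. Let $c_p(P_j)$ be the number of nontrivial $p$-components in $P_j$.

\emph{Step 1: $A(G)\cong\operatorname{Jac}(G)$ if and only if $c_p(P_j)\le1$ for all $p$ and $j$.} By Theorem~\ref{thm:local}, $\operatorname{rank}_p\operatorname{Jac}(G)=\sum_jc_p(P_j)$. The $p$-rank of $A(G)$ is the number of $j$ with $p\mid N_j$, that is, with $c_p(P_j)\ge1$. Hence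
\[
\operatorname{rank}_p\operatorname{Jac}(G)-\operatorname{rank}_pA(G)=\sum_j\max\bigl(0,c_p(P_j)-1\bigr),
\]
and an isomorphism forces $c_p(P_j)\le1$ throughout. Conversely, suppose that all $c_p(P_j)\le1$ and fix $p$. A path with $c_p(P_j)=0$ contributes nothing to the Sylow $p$-subgroup of either group. If $c_p(P_j)=1$, the nontrivial component $Q\subset P_j$ contains every vertex of $P_j$ with $p\mid\phi$, so $\nu_p(\phi_Q)=\nu_p(N_j)$, and $P_j$ contributes $\mathbb{Z}/p^{\nu_p(N_j)}$ to both. The Sylow subgroups agree for every $p$, so the groups are isomorphic.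

\emph{Step 2: $c_p(P_j)\ge2$ if and only if $p$ divides $\phi(u)$ and $\phi(w)$ for two distinct nonadjacent vertices $u,w$ of $P_j$.} Suppose $u,w$ lie in different nontrivial $p$-components in $P_j$. If they were adjacent on $P_j$, they would be consecutive vertices with unequal values divisible by $p$, hence joined in $\Gamma_p$. So they are nonadjacent. Conversely, let $u,w$ be distinct nonadjacent vertices of $P_j$ with values divisible by $p$. A $p$-component with more than one vertex consists of two adjacent vertices, so $u$ and $w$ lie in different components, both nontrivial. Steps 1 and 2 give the criterion.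

\emph{Short paths.} On a path with at most $3$ vertices, distinct nonadjacent vertices are at distance $2$, and their values are coprime by Corollary~\ref{cor:alt}. Three consecutive vertices of a path alternate in type and so form a bad sequence; hence without bad sequences every path has at most $2$ vertices. This recovers the theorem of Christianson and Reiner.

\emph{Long paths.} Let $w_0,\dots,w_6$ be consecutive vertices of $P_j$. By Corollary~\ref{cor:alt}, $\phi(w_0),\phi(w_2),\phi(w_4),\phi(w_6)$ are four consecutive integers in increasing or decreasing order. So $\phi(w_0),\phi(w_4)$ are both even or $\phi(w_2),\phi(w_6)$ are both even, and the criterion fails.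
\end{proof}

\begin{example}\label{ex:four}
A path on four vertices does not by itself violate the conjecture. For the word $\mathrm{L}^7\mathrm{H}\mathrm{L}\mathrm{H}^6$ on $15$ vertices, \eqref{eq:phi} gives $\phi_2=\dots=\phi_7=7$, $\phi_8=14$, $\phi_9=6$ and $\phi_{10}=\dots=\phi_{14}=15$. The values $7,14,6,15$ form a path of $\Gamma$, with edges due to the primes $7,2,3$. The nonadjacent pairs $(7,6)$, $(14,15)$, $(7,15)$ are coprime, so $\operatorname{Jac}(G)\cong A(G)=(\mathbb{Z}/7)^5\oplus\mathbb{Z}/8820\oplus(\mathbb{Z}/15)^4$.
\end{example}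

\section{The smallest counterexamples}\label{sec:range}

Call an integer \emph{mixed} if it has at least two distinct prime factors. In Example~\ref{ex:four} the end value $7$ is not mixed: its only prime is spent on the edge to $14$, and none is left to share with $15$. In a counterexample this cannot happen.

\begin{lemma}\label{lem:mixed}
If $A(G)\not\cong\operatorname{Jac}(G)$, then there is $i\ge2$ such that $v_i,v_{i+1},v_{i+2},v_{i+3}$ are consecutive vertices of a path $P_j$ and $\phi_i,\phi_{i+1},\phi_{i+2},\phi_{i+3}$ are all mixed.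
\end{lemma}

\begin{proof}
An integer that shares a prime with each of two coprime integers is mixed. By Theorem~\ref{thm:criterion} there is a \emph{violating pair}: two distinct nonadjacent vertices of one path whose values share a prime. Choose one at minimal distance $d$, and let $w_0,\dots,w_d$ be the segment of the path between its members. By Corollary~\ref{cor:alt}, $d\ge3$.

Suppose $d=3$, and arrange $w_0,w_1,w_2,w_3$ in a cycle. Each value shares a prime with the values at both cyclic neighbors, and these neighbors are $w_0,w_2$ or $w_1,w_3$, at distance $2$ on the path, so their values are coprime. Hence all four values are mixed.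

The case $d=4$ does not occur. Indeed $\phi(w_0)$ and $\phi(w_4)$ differ by $2$ by Corollary~\ref{cor:alt}, so their common prime is $2$. One of the consecutive integers $\phi(w_1),\phi(w_3)$ is even, so $w_1,w_4$ or $w_0,w_3$ is a violating pair at distance $3$, against minimality.

Suppose $d\ge5$. Each of $w_1,\dots,w_4$ has two neighbors among $w_0,\dots,w_5$. Its value shares a prime with both of theirs, which are coprime. So $\phi(w_1),\dots,\phi(w_4)$ are mixed.
\end{proof}

By Corollary~\ref{cor:alt} the four mixed values form two pairs of consecutive integers, a light pair and a heavy pair. Such pairs are rare among small integers, and the heavy pair bounds $n$ from below.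

\begin{proof}[Proof of Theorem~\ref{thm:range}]
\emph{Failure for every $n\ge21$.} Take the word $\mathrm{L}^5\,\mathrm{H}\mathrm{L}\mathrm{H}\,\mathrm{L}^{n-21}\,\mathrm{H}^{13}$, which has length $n$ and ends in H. By Lemma~\ref{lem:values}, $v_5$ and $v_8$ are nonadjacent vertices of one path with $\gcd(\phi_5,\phi_8)=\gcd(15,21)=3$. By Theorem~\ref{thm:criterion}, $A(G)\not\cong\operatorname{Jac}(G)$.

\emph{Lower bound.} Let $A(G)\not\cong\operatorname{Jac}(G)$ and let $i$ be as in Lemma~\ref{lem:mixed}. The types of $v_i,\dots,v_{i+3}$ alternate. Let $y+1$ and $y$ be the two light values, in this order, and put $x=i+y+1$. We apply \eqref{eq:phi} to the two patterns.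
\begin{itemize}
\item \emph{Types} HLHL. Here $h_{i+3}=h_{i+2}=y$ and $h_{i+1}=h_i=y+1$, so the heavy values are $i+(y+1)=x$ and $(i+2)+y=x+1$. Exactly $y$ heavy vertices follow $v_{i+3}$, so $n\ge i+3+y=x+2$.
\item \emph{Types} LHLH. Here $h_{i+2}=h_{i+1}=y$ and $h_{i+3}=y-1$, so the heavy values are $(i+1)+y=x$ and $(i+3)+(y-1)=x+1$. Exactly $y-1$ heavy vertices follow $v_{i+3}$, so $n\ge i+3+(y-1)=x+1$, with equality exactly when all vertices after $v_{i+3}$ are heavy.
\end{itemize}
In both cases $y,y+1,x,x+1$ are mixed. The mixed integers up to $22$ are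
\[
6,\ 10,\ 12,\ 14,\ 15,\ 18,\ 20,\ 21,\ 22,
\]
so the integers $t\le21$ with both $t$ and $t+1$ mixed are $14$, $20$, $21$. Hence $y\ge14$. Then $x\ge y+3\ge17$ because $i\ge2$, and therefore $x\ge20$. It follows that $n\ge x+1\ge21$, and the conjecture holds for $n\le20$.

\emph{The case $n=21$.} The pattern HLHL would give $n\ge22$. So the pattern is LHLH, $x=20$, and all vertices after $v_{i+3}$ are heavy. From $14\le y\le x-3=17$ and the list above, $y=14$, and so $i=x-y-1=5$. This is the shape described in the theorem. Conversely, for any types of $v_2,v_3,v_4$ such a graph satisfies the hypotheses of Lemma~\ref{lem:values}, so $v_5,v_8$ is a violating pair and the graph is a counterexample by Theorem~\ref{thm:criterion}.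
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Jacobians of nearly complete and threshold graphs},
\texttt{http://www.math.mcgill.ca/\%7Esnorin/papers/JacobiansPaper.pdf}.

\end{thebibliography}
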